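\title{Cyclic polynomials in Dirichlet-type spaces on the unit ball and the dimension of the boundary zero set}

\begin{abstract}
Let $f$ be holomorphic in a neighborhood of the closed unit ball of $\mathbb C^n$, $n\ge2$, with no zeros in the open ball and with a nonempty zero set $E$ on the unit sphere. We prove that $f$ is cyclic in the Dirichlet-type space $D_\alpha(\mathbb B_n)$ if and only if $\alpha\le n-\frac12\dim E$. For polynomials this confirms a conjectured characterization of cyclicity. The set $E$ is complex-tangential, and it can be cut into finitely many nearly flat pieces on which $1-\langle z,w\rangle$ is nearly real and positive. Sums of powers of Cauchy-type kernels over nets in these pieces have positive real part near $E$, and their exponentials give multiples of $f$ that stay bounded in the critical space and converge to $1$.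
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $n\ge2$, $\langle z,w\rangle=\sum_{j=1}^nz_j\overline{w_j}$, $\mathbb B=\mathbb B_n$ is the open unit ball of $\mathbb C^n$, and $S=\partial\mathbb B$. For $\alpha\in\mathbb R$, the \emph{Dirichlet-type space} $D_\alpha=D_\alpha(\mathbb B_n)$ is the Hilbert space of holomorphic functions $g(z)=\sum_ka_kz^k$ on $\mathbb B$ (the sum runs over multi-indices $k=(k_1,\dots,k_n)$ with nonnegative integer entries) such that
\begin{equation}\label{eq:norm}
\|g\|_\alpha^2=\sum_k\omega_k|a_k|^2<\infty,\qquad \omega_k=(n+|k|)^\alpha\,\frac{(n-1)!\,k!}{(n-1+|k|)!}.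
\end{equation}
The monomials are orthogonal in $L^2(\sigma)$, where $\sigma$ is the normalized surface measure on $S$, and $\int_S|z^k|^2\,d\sigma=(n-1)!\,k!/(n-1+|k|)!$. So if $g=\sum_jg_j$ is the expansion of $g$ into homogeneous polynomials, then $\|g\|_\alpha^2=\sum_j(n+j)^\alpha\|g_j\|^2_{L^2(\sigma)}$. The space $D_0$ is the Hardy space of the ball. The radial derivative
\[
R=\sum_{j=1}^nz_j\frac{\partial}{\partial z_j}
\]
multiplies $g_j$ by $j$, so membership in $D_\alpha$ asks for $\alpha/2$ radial derivatives in the Hardy space. The spaces shrink as $\alpha$ grows.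

The space $D_\alpha$ is closed under multiplication by polynomials. For $f\in D_\alpha$ let $[f]$ be the closure in $D_\alpha$ of $\{qf: q\text{ a polynomial}\}$. The function $f$ is \emph{cyclic} in $D_\alpha$ if $[f]=D_\alpha$. Which polynomials are cyclic? A zero in $\mathbb B$ is inherited by every element of $[f]$ and excludes cyclicity, while a polynomial with no zero in $\overline{\mathbb B}$ is cyclic because its reciprocal lies in $D_\alpha$. What remains are the polynomials that have no zero in $\mathbb B$ but vanish somewhere on $S$. The larger $\alpha$ is, the smoother the functions in $D_\alpha$ are and the smaller the subsets of $S$ on which their boundary values are controlled by the norm; one expects a threshold in $\alpha$ that depends on the size of the zero set on $S$. Two results are known.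
\begin{itemize}
\item[(A)] Let $p\in\mathbb C[z,w]$ be irreducible and zero-free in $\mathbb B_2$. If $\alpha\le3/2$, then $p$ is cyclic in $D_\alpha(\mathbb B_2)$. If $3/2<\alpha\le2$, then $p$ is cyclic if and only if it has finitely many zeros in $\partial\mathbb B_2$. If $\alpha>2$, then $p$ is cyclic if and only if it has no zero in $\partial\mathbb B_2$.
\item[(B)] For $1\le m\le n$, the polynomial $\pi_m(z)=1-m^{m/2}z_1z_2\cdots z_m$ is cyclic in $D_\alpha(\mathbb B_n)$ if and only if $\alpha\le(2n+1-m)/2$.
\end{itemize}

The zeros of $\pi_m$ in $\overline{\mathbb B}$ are easy to find. By the inequality of arithmetic and geometric means, $|z_1\cdots z_m|\le m^{-m/2}(|z_1|^2+\dots+|z_m|^2)^{m/2}\le m^{-m/2}|z|^m$, so $\pi_m$ has no zero in $\mathbb B$. At a zero on $S$ both inequalities are equalities, which gives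
\begin{equation}\label{eq:torus}
\pi_m^{-1}(0)\cap S=\bigl\{m^{-1/2}(e^{i\theta_1},\dots,e^{i\theta_m},0,\dots,0):\ \theta_1+\dots+\theta_m\in2\pi\mathbb Z\bigr\},
\end{equation}
a torus of dimension $m-1$. The threshold in (B) is thus $n-\frac12(m-1)$, that is, $n$ minus half the dimension of the boundary zero set, and the thresholds $2$ and $3/2$ in (A) have the same form with dimensions $0$ and $1$. The problem posed in \cite{Rev} is whether the threshold depends on a polynomial only through this dimension: the conjecture is that the equivalence in Theorem~\ref{thm:poly} below holds. We prove it. A \emph{submanifold} is a nonempty embedded real submanifold of $\mathbb R^{2n}=\mathbb C^n$ of class $C^1$ or smoother.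

\begin{theorem}\label{thm:poly}
Let $p\in\mathbb C[z_1,\dots,z_n]$ be zero-free in $\mathbb B_n$, let $m\ge1$ be an integer, and suppose that $p^{-1}(0)\cap S$ contains a submanifold of dimension $m-1$ but none of higher dimension. Then $1\le m\le n$, and $p$ is cyclic in $D_\alpha(\mathbb B_n)$ if and only if $\alpha\le\frac{2n+1-m}2$.
\end{theorem}

The proof applies to functions holomorphic across the sphere and gives a full classification. For a nonempty zero set $E\subset S$ of such a function, $\dim E$ denotes the largest dimension of a $C^1$ submanifold contained in $E$; by Lemma~\ref{lem:dim} it is also the Hausdorff dimension of $E$.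

\begin{theorem}\label{thm:main}
Let $f\not\equiv0$ be holomorphic in a neighborhood of $\overline{\mathbb B_n}$ (for example a polynomial, reducible or not), let $E=f^{-1}(0)\cap S$, and let $\alpha\in\mathbb R$. Then $f$ is cyclic in $D_\alpha(\mathbb B_n)$ if and only if $f$ is zero-free in $\mathbb B_n$ and
\[
\text{either }E=\emptyset\quad\text{or}\quad\alpha\le n-\tfrac12\dim E .
\]
If $f$ is zero-free in $\mathbb B_n$ and $E\ne\emptyset$, then $\dim E\in\{0,\dots,n-1\}$, and all these values occur. Consequently every $f$ that is zero-free in $\mathbb B_n$ is cyclic for $\alpha\le\frac{n+1}2$; none with $E\ne\emptyset$ is cyclic for $\alpha>n$; both bounds are sharp.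
\end{theorem}

The results (A) and (B) are not used in the proof. Both are special cases of Theorem~\ref{thm:main}: (B) by \eqref{eq:torus}, and (A) because for $n=2$ the dimension is $0$ or $1$, and it is $0$ exactly when $E$ is finite (Section~\ref{sec:definable}).

\subsection*{Where the threshold comes from}
Let $\mu$ be a positive measure carried by $E$. The functional $g\mapsto\int g\,d\mu$ annihilates every multiple $qf$ and does not annihilate $1$, so $f$ is not cyclic if this functional is bounded on $D_\alpha$. The square of its norm is the energy $\iint K(z,w)\,d\mu\,d\mu$ with respect to the reproducing kernel $K$ of $D_\alpha$, and $|K(z,w)|\le C|1-\langle z,w\rangle|^{\alpha-n}$ for $0<\alpha<n$. On the sphere,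
\begin{equation}\label{eq:re}
\operatorname{Re}(1-\langle z,w\rangle)=\tfrac12|z-w|^2\qquad(z,w\in S),
\end{equation}
so Lebesgue measure on a $d$-dimensional piece of $E$ has finite energy as soon as $2(n-\alpha)<d$. This is where $n-d/2$ comes from.

For arbitrary subsets of $S$ the Euclidean dimension does not determine when the energy is finite. On the circle $\{e^{i\theta}w\}$, $w\in S$, the quantity $|1-\langle z,z'\rangle|=|1-e^{i(\theta-\theta')}|$ equals the distance $|z-z'|$ itself, not its square, and arc length has finite energy already for $\alpha>n-1$, not only for $\alpha>n-\frac12$. But no arc of such a circle lies in $E$: the function $\zeta\mapsto f(\zeta w)$ is holomorphic near the closed unit disk and zero-free in the open disk, so it cannot vanish on an arc. More generally, we shall see that every $C^1$ curve $\gamma$ in $E$ satisfies $\langle\gamma',\gamma\rangle=0$, and that on suitable pieces of $E$ the quantity $|1-\langle z,w\rangle|$ is comparable to $|z-w|^2$. This is the reason why one number, $\dim E$, can decide cyclicity. The harder half of the theorem is to show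 that $f$ is cyclic at the endpoint $\alpha=n-\frac12\dim E$.

Section~\ref{sec:spaces} collects the facts about $D_\alpha$. Section~\ref{sec:model} treats $1-z_1$ by hand and derives the plan of the construction from it. Sections~\ref{sec:definable} and~\ref{sec:E} describe the geometry of $E$, Sections~\ref{sec:non} and~\ref{sec:cyc} prove the two directions, and Section~\ref{sec:proofs} assembles the theorems. The letters $C,c$ denote positive constants that may change from line to line, and $a\asymp b$ means $ca\le b\le Ca$.

\section{Norms, multipliers and kernels}\label{sec:spaces}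

The functions that we construct are controlled through pointwise bounds on their radial derivatives, so we need an integral form of the norm. Let $dV$ be Lebesgue measure on $\mathbb C^n$.

\begin{lemma}\label{lem:norm}
Let $N\ge1$ be an integer with $\lambda:=2N-\alpha-1\ge0$. For all holomorphic $g$ on $\mathbb B$ (both sides possibly infinite),
\[
\|g\|_\alpha^2\asymp|g(0)|^2+\int_{\mathbb B}|R^Ng|^2(1-|z|^2)^\lambda\,dV .
\]
\end{lemma}

\begin{proof}
The sphere has area $2\pi^n/(n-1)!$, and $\int_0^1r^{2|k|+2n-1}(1-r^2)^\lambda dr=\frac12\Gamma(n+|k|)\Gamma(\lambda+1)/\Gamma(n+|k|+\lambda+1)$. Polar coordinates therefore give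
\[
v_k:=\int_{\mathbb B}|z^k|^2(1-|z|^2)^\lambda\,dV=\pi^n\frac{k!\,\Gamma(\lambda+1)}{\Gamma(n+|k|+\lambda+1)} .
\]
Since $R^Nz^k=|k|^Nz^k$ and the monomials are orthogonal on every sphere centered at $0$, monotone convergence shows that the integral in the lemma equals $\sum_k|k|^{2N}v_k|a_k|^2$. By Stirling's formula $\Gamma(x+2N-\alpha)/\Gamma(x)\asymp x^{2N-\alpha}$ for $x\ge1$, so for $|k|\ge1$
\[
|k|^{2N}v_k\asymp\frac{|k|^{2N}}{(n+|k|)^{2N-\alpha}}\cdot\frac{k!}{\Gamma(n+|k|)}\asymp\omega_k .\qedhere
\]
\end{proof}

Write $(\cdot,\cdot)_\alpha$ for the inner product of $D_\alpha$. The multinomial formula $\langle z,w\rangle^j=\sum_{|k|=j}\frac{j!}{k!}z^k\overline{w}^k$ gives the reproducing kernel: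
\[
K(z,w)=\sum_k\frac{z^k\overline w^k}{\omega_k}=\Phi(\langle z,w\rangle),\qquad\Phi(\zeta)=\sum_{j\ge0}(n+j)^{-\alpha}\binom{n-1+j}j\zeta^j .
\]
The series $\Phi$ has radius of convergence $1$. For $w\in\mathbb B$ the function $K_w=K(\cdot,w)$ lies in $D_\alpha$, $\|K_w\|_\alpha^2=\Phi(|w|^2)$, and $g(w)=(g,K_w)_\alpha$ for all $g\in D_\alpha$.

\begin{lemma}\label{lem:cyc}
Let $f$ be holomorphic in a neighborhood of $\overline{\mathbb B}$.
\begin{itemize}
\item[(i)] Multiplication by $f$ is a bounded operator on $D_\alpha$. In particular $f\in D_\alpha$.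
\item[(ii)] If $g\in D_\alpha$, then $fg\in[f]$.
\item[(iii)] $f$ is cyclic in $D_\alpha$ if and only if $1\in[f]$. If $f$ is cyclic in $D_{\alpha'}$ and $\alpha\le\alpha'$, then $f$ is cyclic in $D_\alpha$.
\item[(iv)] Suppose that $F_\varepsilon\in[f]$ for $0<\varepsilon\le1$, that $\sup_\varepsilon\|F_\varepsilon\|_\alpha<\infty$, and that $F_\varepsilon(z)\to1$ as $\varepsilon\to0$ for every $z\in\mathbb B$. Then $f$ is cyclic in $D_\alpha$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Take $N,\lambda,v_k$ as in Lemma~\ref{lem:norm}. Since $R$ is a derivation, $R^N(fg)=\sum_{l=0}^N\binom NlR^{N-l}f\cdot R^lg$, and the functions $R^{N-l}f$ are bounded on $\mathbb B$. For $0\le l\le N$ we have $|k|^{2l}\le|k|^{2N}$ when $k\ne0$, hence $\int|R^lg|^2(1-|z|^2)^\lambda dV\le v_0|a_0|^2+\sum_k|k|^{2N}v_k|a_k|^2\le C\|g\|_\alpha^2$. Lemma~\ref{lem:norm} gives $\|fg\|_\alpha\le C\|g\|_\alpha$.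

(ii) The Taylor polynomials $q_j$ of $g$ converge to $g$ in $D_\alpha$ by \eqref{eq:norm}, so $q_jf\to gf$ by (i).

(iii) By (i), applied to polynomials, $[f]$ is invariant under multiplication by polynomials. If $1\in[f]$, then $[f]$ contains all polynomials, which are dense. The second claim follows from $\|1-qf\|_\alpha\le\|1-qf\|_{\alpha'}$, which holds because $n+|k|\ge1$.

(iv) A function orthogonal to all $K_w$ vanishes identically, so the $K_w$ span a dense subspace. As $(F_\varepsilon-1,K_w)_\alpha\to0$ for each $w$ and the family is bounded, $F_\varepsilon\to1$ weakly. If $g\perp[f]$, then $(1,g)_\alpha=\lim(F_\varepsilon,g)_\alpha=0$; thus $1\in[f]$.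
\end{proof}

\begin{lemma}\label{lem:kernel}
If $0<\alpha<n$, then $|\Phi(\zeta)|\le C|1-\zeta|^{\alpha-n}$ for $|\zeta|<1$. If $\alpha>n$, then $\Phi(r)\le C$ for $0\le r<1$.
\end{lemma}

\begin{proof}
The coefficients of $\Phi$ are comparable to $(n+j)^{n-1-\alpha}$, which is summable for $\alpha>n$. Let $0<\alpha<n$. From $(n+j)^{-\alpha}=\Gamma(\alpha)^{-1}\int_0^\infty s^{\alpha-1}e^{-(n+j)s}ds$ and the binomial series,
\[
\Phi(\zeta)=\frac1{\Gamma(\alpha)}\int_0^\infty s^{\alpha-1}e^{-ns}(1-e^{-s}\zeta)^{-n}\,ds .
\]
For $0\le x\le1$ and $|\zeta|\le1$,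
\begin{equation}\label{eq:shrink}
1-x\le|1-x\zeta|,\qquad|1-\zeta|\le|1-x\zeta|+(1-x)\le2|1-x\zeta| ,
\end{equation}
so $3|1-x\zeta|\ge1-x+|1-\zeta|$. With $x=e^{-s}$ and $1-e^{-s}\ge se^{-s}$ this gives $3|1-e^{-s}\zeta|\ge e^{-s}(s+|1-\zeta|)$. Therefore $|\Phi(\zeta)|\le C\int_0^\infty s^{\alpha-1}(s+|1-\zeta|)^{-n}ds$. The substitution $s=|1-\zeta|s'$ turns the integral into $|1-\zeta|^{\alpha-n}\int_0^\infty s'^{\,\alpha-1}(1+s')^{-n}ds'$, which converges for $0<\alpha<n$.
\end{proof}

The kernel shows that closeness of $z\in\mathbb B$ to $w\in S$ should be measured by $|1-\langle z,w\rangle|$. The next lemma contains the substitute for the triangle inequality and the size of the corresponding neighborhoods, which have width $t$ in the complex direction of $w$ and width $\sqrt t$ in the $n-1$ orthogonal complex directions.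

\begin{lemma}\label{lem:quasi}
\begin{itemize}
\item[(i)] Let $z\in\mathbb B$, $w_0,w\in S$, $\delta=|1-\langle z,w_0\rangle|$ and $\rho=|1-\langle w_0,w\rangle|$. Then
\begin{equation}\label{eq:quasi}
|\langle z,w\rangle-\langle w_0,w\rangle|\le\delta+2\sqrt{\delta\rho}.
\end{equation}
\item[(ii)] Let $\lambda\ge0$. For $w\in S$ and $t>0$,
\[
\int_{\{z\in\mathbb B:\,|1-\langle z,w\rangle|\le t\}}(1-|z|^2)^\lambda\,dV\le Ct^{\,n+1+\lambda}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $z=\langle z,w_0\rangle w_0+z^\perp$ and $w=\langle w,w_0\rangle w_0+w^\perp$ with $z^\perp,w^\perp$ orthogonal to $w_0$. Then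
\[
\langle z,w\rangle-\langle w_0,w\rangle=(\langle z,w_0\rangle-1)\langle w_0,w\rangle+\langle z^\perp,w^\perp\rangle .
\]
The first term has modulus at most $\delta$. Moreover $|z^\perp|^2\le1-|\langle z,w_0\rangle|^2\le2(1-|\langle z,w_0\rangle|)\le2\delta$, and $|w^\perp|^2\le2\rho$ by the same computation.

(ii) Write $z=\zeta w+z^\perp$. On the set in question $|1-\zeta|\le t$ and $|z^\perp|^2\le1-|\zeta|^2\le2t$, so its volume is at most $\pi t^2\cdot C(2t)^{n-1}$; and $1-|z|^2\le1-|\zeta|^2\le2t$.
\end{proof}

\section{The polynomial $1-z_1$ and the plan of the construction}\label{sec:model}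

For $p=1-z_1$ the set $E$ is the point $e_1=(1,0,\dots,0)$, and the critical space is $D_n$. To apply Lemma~\ref{lem:cyc}(iv), take
\[
F_\varepsilon(z)=\frac{1-z_1}{\varepsilon+1-z_1}=1-\frac{\varepsilon}{1+\varepsilon}\sum_{j\ge0}\frac{z_1^j}{(1+\varepsilon)^j}.
\]
Then $F_\varepsilon\in[p]$ by Lemma~\ref{lem:cyc}(i),(ii), and $F_\varepsilon\to1$ pointwise in $\mathbb B$. In $D_n$,
\[
\|z_1^j\|_n^2=(n-1)!\,(n+j)\prod_{i=1}^{n-1}\frac{n+j}{i+j},\qquad\text{so}\qquad j+1\le\|z_1^j\|_n^2\le(n-1)!\,n^n(j+1).
\]
With $x=(1+\varepsilon)^{-2}$ we have $1-x=\varepsilon(2+\varepsilon)x$, and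
\[
\|1-F_\varepsilon\|_n^2\asymp\varepsilon^2x\sum_{j\ge0}(j+1)x^j=\frac{\varepsilon^2x}{(1-x)^2}=\Bigl(\frac{1+\varepsilon}{2+\varepsilon}\Bigr)^2\in\bigl[\tfrac14,1\bigr].
\]
So $1-z_1$ is cyclic in $D_n$. The functions $F_\varepsilon$ do not converge to $1$ in norm: at the endpoint we obtain boundedness only, and weak convergence does the rest.

For general $f$ there is no explicit quotient, and we look for a form of $F_\varepsilon$ that depends only on $E$. With $\zeta=\langle z,e_1\rangle$,
\[
F_\varepsilon=e^{-U_\varepsilon},\qquad U_\varepsilon=\log\frac{\varepsilon+1-\zeta}{1-\zeta}=\int_0^\varepsilon\frac t{t+1-\zeta}\,\frac{dt}t .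
\]
So $U_\varepsilon$ is a superposition over the scales $t\le\varepsilon$ of the bumps $t/(t+1-\zeta)$. Put $\delta=|1-\zeta|$. The bump at scale $t$ has positive real part, it has real part at least $t\cdot t/(2t)^2=\frac14$ where $\delta\le t$, and it is at most $t/\delta$ in modulus. The scales between $\delta$ and $\varepsilon$ add up to $\operatorname{Re}U_\varepsilon\ge c\log(\varepsilon/\delta)$, so $e^{-\beta U_\varepsilon}$ vanishes at $E$ to an order proportional to $\beta$. For $\beta$ large it can be divided by any $f$ that does not vanish faster than a power of the distance to $E$.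

Now let $E$ have dimension $d$. At scale $t$ we place a bump at each point $w$ of a net in $E$ of mesh $\sqrt t$, the tangential width in Lemma~\ref{lem:quasi}(ii), and we sum over dyadic scales. The expected cost is right: $R^NF_\varepsilon$ should have size $\varepsilon^{-N}$ on a region covered by about $\varepsilon^{-d/2}$ sets of weighted volume $\varepsilon^{n+1+\lambda}=\varepsilon^{n+2N-\alpha}$, which gives a squared norm of order $\varepsilon^{\,n-\alpha-d/2}$, bounded exactly when $\alpha\le n-d/2$. Two difficulties appear.

\emph{Summability.} About $r^d$ net points lie within distance $r\sqrt t$ of a given point of $E$, and a bump at that distance has size $r^{-2}$. For $d\ge2$ the sum is not bounded uniformly in $t$. We replace the bump by its $M$-th power, of size $r^{-2M}$. Any integer $M>d/2$ would do; we take $M=d+1$.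

\emph{Positivity.} The $M$-th power of a number in the right half-plane need not lie in the right half-plane when $M\ge2$, and cancellation between bumps could destroy the lower bound for $\operatorname{Re}U_\varepsilon$. We need the argument of $1-\langle z,w\rangle$ to be small for $z,w\in E$. Three examples show what to expect.
\begin{itemize}
\item For $\pi_2$ and points of \eqref{eq:torus} with angles $(\theta,-\theta)$ and $(\theta',-\theta')$, we have $\langle z,w\rangle=\cos(\theta-\theta')$, which is real.
\item For $\pi_3$ we have $\langle z,w\rangle=\frac13(e^{ia}+e^{ib}+e^{-i(a+b)})$, where $a,b$ are differences of angles. The imaginary part $\frac13(\sin a+\sin b-\sin(a+b))$ is $O((|a|+|b|)^3)$, while $\operatorname{Re}(1-\langle z,w\rangle)\ge c(a^2+b^2)$ for small $a,b$. So the argument is small on pieces of small diameter, but not on the whole torus: $a=b=2\pi/3$ gives $1-\langle z,w\rangle=\frac32-\frac{\sqrt3}2i$.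
\item For $n=2$ and $p=(1-z_1^2-z_2^2)(1-z_1^2+z_2^2)$, zero-free in $\mathbb B$ because $|z_1^2\pm z_2^2|\le|z|^2$, the points $z=(\cos\theta,\sin\theta)$ and $w=(\cos\theta,i\sin\theta)$ lie in $E$ and $1-\langle z,w\rangle=(1+i)\sin^2\theta$. The argument is $\pi/4$ arbitrarily close to $e_1$, where two circles cross.
\end{itemize}
So $E$ has to be cut into pieces, and near singular points small diameter is not the right requirement. What is needed is that the tangent planes of a piece be nearly constant and that points of a piece be joined by short paths inside it. Finitely many such pieces suffice because $E$ is semialgebraic, or subanalytic; this is the subject of the next section.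

\section{Definable sets and nearly flat graphs}\label{sec:definable}

A subset of $\mathbb R^q$ is \emph{semialgebraic} if it is a finite union of sets defined by finitely many polynomial equations and strict polynomial inequalities. The \emph{globally subanalytic} sets, that is, the sets definable in the o-minimal structure $\mathbb R_{\mathrm{an}}$, form the smallest collection of subsets of the spaces $\mathbb R^q$ that contains the semialgebraic sets and the graphs of $h|_{[-1,1]^q}$, for $h$ real-analytic near the cube $[-1,1]^q$, and is closed under finite unions, complements, products and coordinate projections. Below, \emph{definable} means either semialgebraic throughout or globally subanalytic throughout; a map is definable if its graph is. A reader interested in polynomials only may read ``semialgebraic''. From now on $k$ denotes a nonnegative integer. We use the following standard facts \cite{BCR,DM}.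

\begin{itemize}
\item[(D1)] \emph{Stability.} Definable sets are closed under finite unions, complements, products and images under definable maps (in particular linear maps). Closures, interiors and boundaries of definable sets, the distance to a definable set, and the partial derivatives of a definable $C^1$ function are definable.
\item[(D2)] \emph{Cell decomposition.} Let $r\in\{1,2\}$. A $C^r$ decomposition of $\mathbb R$ is a finite partition into points and open intervals. A $C^r$ decomposition of $\mathbb R^q$ consists of a $C^r$ decomposition of $\mathbb R^{q-1}$ and, over each of its members $D$, finitely many definable $C^r$ functions $g_1<\dots<g_s$ on $D$ ($s\ge0$); its members are the \emph{graphs} of the $g_j$ and the \emph{bands} $\{(x,t):x\in D,\ g_j(x)<t<g_{j+1}(x)\}$, $0\le j\le s$, with $g_0=-\infty$, $g_{s+1}=+\infty$. The members are called \emph{cells}; they are $C^r$ submanifolds. Given finitely many definable subsets of $\mathbb R^q$ and any orthonormal coordinates, there is a $C^r$ decomposition \emph{compatible} with them: each cell is contained in or disjoint from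 each of the sets.
\item[(D3)] \emph{Dimension.} The dimension of a definable set $X$ is the largest dimension of a cell contained in $X$ in a compatible decomposition, with $\dim\emptyset=-\infty$. It does not depend on the decomposition, it is monotone, $\dim(X\cup Y)=\max(\dim X,\dim Y)$, $\dim(X\times\mathbb R)=\dim X+1$, and definable maps do not raise it. For definable $X\subset\mathbb R^k$, $\dim(X\setminus\operatorname{int}X)<k$. Discrete definable sets are finite, and so are definable sets of dimension $0$.
\item[(D4)] \emph{\L ojasiewicz inequality.} If $g,h\ge0$ are continuous definable functions on a compact definable set and $g^{-1}(0)\subset h^{-1}(0)$, then $h^Q\le Cg$ for some $Q,C>0$.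
\end{itemize}

A cell in $\mathbb R^q$ is built in $q$ steps, and its dimension is the number of steps at which a band (or interval) was chosen; it is open if and only if this happened at every step. Its projection to the first $k$ coordinates is the cell built in the first $k$ steps. If a band is chosen at a later step, the fibers of this projection are infinite; if not, the cell is the graph of a $C^r$ map over its projection.

Let $f$ be holomorphic near $\overline{\mathbb B}$. If $f$ is a polynomial, $f|_{\overline{\mathbb B}}$ is semialgebraic. In general, cover $\overline{\mathbb B}$ by finitely many closed cubes contained in the domain of $f$; on each cube $\operatorname{Re}f$ and $\operatorname{Im}f$ are, after an affine change of variables, of the form $h|_{[-1,1]^{2n}}$, so $f|_{\overline{\mathbb B}}$ is globally subanalytic. In both cases $|f|$ is definable on $\overline{\mathbb B}$ and $E=f^{-1}(0)\cap S$ is a compact definable set.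

\begin{lemma}\label{lem:dim}
Let $X\subset\mathbb R^q$ be definable and nonempty, $d=\dim X$ in the sense of \textup{(D3)}. Then $d$ is the Hausdorff dimension of $X$ and the largest dimension of a $C^1$ submanifold contained in $X$. If $X$ is semialgebraic, it contains a real-analytic submanifold of dimension $d$.
\end{lemma}

\begin{proof}
A $C^1$ submanifold is a countable union of bi-Lipschitz images of open subsets of a Euclidean space, so its Hausdorff dimension equals its dimension. The set $X$ is a finite union of $C^1$ cells of dimension at most $d$, one of dimension $d$; hence its Hausdorff dimension is $d$, it contains a $d$-dimensional $C^1$ submanifold, and every $C^1$ submanifold contained in $X$ has dimension at most $d$. A semialgebraic set is a finite union of Nash cells, which are real-analytic submanifolds \cite{BCR}, and by the above one of them has dimension $d$.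
\end{proof}

So the two uses of $\dim E$ agree, and in Theorem~\ref{thm:poly} it does not matter whether ``submanifold'' means $C^1$, $C^r$, $C^\infty$ or real-analytic.

A set $\Omega\subset\mathbb R^k$ is \emph{$C$-quasi-convex} if any $x,y\in\Omega$ are joined in $\Omega$ by a piecewise $C^1$ path of length at most $C|x-y|$. In Section~\ref{sec:E} the argument of $1-\langle z,w\rangle$ on a piece will be bounded by a multiple of $\eta C^2$, where $\eta$ measures the variation of the tangent planes and $C$ is the quasi-convexity constant of the parameter domain. The pieces depend on $\eta$, so $C$ must not depend on the piece. Cells do not provide this: in the band $\{|x|<1,\ |t-L(1-x^2)|<1\}$ a path between points close to $(-1,0)$ and $(1,0)$ crosses $x=0$ at height above $L-1$, so the constant grows with $L$. The remedy is to choose, piece by piece, a direction that is uniformly transversal to the boundary; in this direction the piece lies between graphs of bounded slope. Such a direction exists once the normals to the boundary cluster around a number of directions bounded in terms of $k$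 alone. The next lemma arranges this. A \emph{hypersurface} in $\mathbb R^k$ is a definable $C^1$ submanifold of dimension $k-1$ or the empty set.

\begin{lemma}\label{lem:normals}
Let $\eta>0$, $k\ge1$, and let $\Omega\subset\mathbb R^k$ be bounded, open and definable. There are finitely many disjoint open definable sets $\Omega_i\subset\Omega$ with $\dim(\Omega\setminus\bigcup_i\Omega_i)<k$ and the following property. For each $i$ there are unit vectors $\nu_1,\dots,\nu_{2k}$ and hypersurfaces $H_1,\dots,H_{2k}$ such that every unit normal to $H_j$ is, up to sign, within $\eta$ of $\nu_j$, and $\dim(\partial\Omega_i\setminus\bigcup_jH_j)\le k-2$ (for $k=1$: this set is empty).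
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=1$, $\Omega$ is a finite union of disjoint bounded open intervals; let $H_1,H_2$ be the endpoints and $\nu_1=\nu_2=1$.

Let $k\ge2$ and take a $C^1$ decomposition compatible with $\Omega$. The open cells contained in $\Omega$ cover $\Omega$ up to a set of dimension less than $k$. As $\Omega$ is bounded, such a cell is a band $\{x\in D,\ g(x)<t<h(x)\}$ with $D\subset\mathbb R^{k-1}$ open and bounded and $g,h$ real-valued of class $C^1$. Partition the unit sphere of $\mathbb R^k$ into finitely many definable sets of diameter less than $\eta$ (cover it by small balls and take differences). The upward unit normals of the graphs of $g$ and $h$ are definable functions of $x\in D$. Partition $D$ according to the pair of sets that contain these two normals, and pass to the interiors of the parts; by (D3) this loses a set of dimension less than $k-1$. Apply the induction hypothesis to each of these open sets. Let $D'$ be one of the sets obtained, with hypersurfaces $H'_j\subset\mathbb R^{k-1}$ and vectors $\nu'_j$, $j\le2k-2$, and put $\Omega'=\{x\in D',\ g(x)<t<h(x)\}$.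 A point $(x,t)\in\partial\Omega'$ has either $x\in\partial D'$, or $x\in D'$ and then $t\in\{g(x),h(x)\}$ by continuity. So
\[
\partial\Omega'\subset\operatorname{graph}(g|_{D'})\cup\operatorname{graph}(h|_{D'})\cup(\partial D'\times\mathbb R).
\]
The normals of each of the two graphs stay within $\eta$ of a fixed unit vector, up to sign. The set $\partial D'\times\mathbb R$ is covered by the hypersurfaces $H'_j\times\mathbb R$ up to a set of dimension at most $(k-3)+1=k-2$ (empty if $k=2$), and the unit normals of $H'_j\times\mathbb R$ are the vectors $(\nu',0)$ with $\nu'$ a unit normal of $H_j'$, hence within $\eta$ of $\pm(\nu_j',0)$. This makes $2+(2k-2)=2k$ hypersurfaces. The sets $\Omega'$ are disjoint, and the part of $\Omega$ that they miss lies in non-open cells or over subsets of $\mathbb R^{k-1}$ of dimension less than $k-1$.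
\end{proof}

\begin{lemma}[cf.\ \cite{Kur}]\label{lem:qc}
For each $k\ge0$ there is a constant $C_k\ge1$, depending only on $k$, such that every bounded open definable set $\Omega\subset\mathbb R^k$ contains finitely many disjoint open definable $C_k$-quasi-convex sets whose union has complement in $\Omega$ of dimension less than $k$.
\end{lemma}

\begin{proof}
For $k=0,1$ take points and intervals, with $C_k=1$. Let $k\ge2$ and assume the lemma for $k-1$. Choose $c_k>0$ such that, for a unit vector $\nu$, the set of unit vectors $e$ with $|e\cdot\nu|<2c_k$ has normalized surface measure less than $1/(2k)$; this measure does not depend on $\nu$. Apply Lemma~\ref{lem:normals} with $\eta=c_k$ and fix one of the sets $\Omega_i$, with its $\nu_j$ and $H_j$. The $2k$ exceptional sets do not cover the sphere, so there is a unit vector $e$ with $|e\cdot\nu_j|\ge2c_k$ for all $j$. Then $|e\cdot\nu|\ge c_k$ for every unit normal $\nu$ of every $H_j$. Take orthonormal coordinates $(x,t)$ with $e$ as last axis, and a $C^1$ decomposition compatible with $\Omega_i$, $\partial\Omega_i$, the $H_j$, and $\Sigma=\partial\Omega_i\setminus\bigcup_jH_j$.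

The decomposition may contain graphs inside $\Omega_i$, about whose slope we know nothing, so we merge cells across them. Let $D\subset\mathbb R^{k-1}$ be an open base cell over which $\Omega_i$ is nonempty; $D$ is the projection of a cell in $\Omega_i$, hence bounded. Consider a maximal run of consecutive cells over $D$ that are contained in $\Omega_i$. Since $\Omega_i$ is open, the two bands adjacent to a graph contained in $\Omega_i$ meet $\Omega_i$, hence are contained in it; so the run begins and ends with a band. Since $\Omega_i$ is bounded, these bands are bounded. Thus the union of the run is a set $\{x\in D,\ g<t<h\}$, where the graphs of $g$ and $h$ are cells that lie in $\overline{\Omega_i}$ and are not contained in $\Omega_i$. By compatibility they are disjoint from $\Omega_i$, so they lie in $\partial\Omega_i$. The graph of $g$ has dimension $k-1>\dim\Sigma$, so it is not contained in $\Sigma$; by compatibility it is disjoint from $\Sigma$, meets some $H_j$, and is contained in $H_j$. The tangent spaces of the graph are then contained in those of $H_j$, and equal to them since the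 dimensions agree. The $e$-component of the upward unit normal is $(1+|\nabla g|^2)^{-1/2}\ge c_k$, so $|\nabla g|\le1/c_k$. The same argument applies to $h$.

By the induction hypothesis, $D$ contains finitely many disjoint open definable $C_{k-1}$-quasi-convex sets $D'$ that cover it up to dimension less than $k-1$. We take the sets $\Omega'=\{x\in D',\ g<t<h\}$. They miss only parts of $\Omega_i$ that lie over subsets of $\mathbb R^{k-1}$ of dimension less than $k-1$. Let $(x,s),(y,t)\in\Omega'$, and let $\xi$ be a path in $D'$ from $x$ to $y$ of length $L\le C_{k-1}|x-y|$. Choose $\theta\in(0,1)$ with $s=g_\theta(x)$, where $g_\theta=(1-\theta)g+\theta h$; then $|\nabla g_\theta|\le1/c_k$. The path $(\xi,g_\theta(\xi))$ runs in $\Omega'$, has length at most $(1+c_k^{-1})L$, and ends at $(y,s')$ with $|s'-s|\le c_k^{-1}L$. The vertical segment from $(y,s')$ to $(y,t)$ lies in $\Omega'$ and has length at most $|t-s|+c_k^{-1}L$. So $C_k=1+(1+2c_k^{-1})C_{k-1}$ works.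
\end{proof}

\begin{lemma}\label{lem:graphs}
Let $X\subset\mathbb R^q$ be bounded and definable, of dimension $d\ge0$, and let $\eta\in(0,1]$. Then $X$ is a finite union of sets $G=\{x+\varphi(x):x\in\Omega\}$, where $V\subset\mathbb R^q$ is a linear subspace of dimension $k\le d$, $\Omega\subset V$ is open in $V$, definable and $C_k$-quasi-convex, and $\varphi:\Omega\to V^\perp$ is definable, of class $C^2$, with $\|d\varphi\|\le\eta$. The largest $k$ that occurs is $d$.
\end{lemma}

\begin{proof}
The last claim holds because $G$ and $\Omega$ are definable images of each other, so $\dim G=k$. We use induction on $d$. If $d=0$, then $X$ is finite and we take $V=\{0\}$. Let $d\ge1$. It suffices to cover $X$ by such graphs up to a set of dimension less than $d$, and by $C^2$ cell decomposition we may assume that $X$ is a $C^2$ cell of dimension $d$. For a $d$-plane $V$, let $P_V$ be the orthogonal projection onto $V$. The $d$-planes $T$ with $|v-P_Vv|<\eta|P_Vv|$ for all $v\in T\setminus\{0\}$ form an open neighborhood of $V$ in the Grassmannian; they are the graphs of linear maps $V\to V^\perp$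 of norm less than $\eta$. By compactness, finitely many such neighborhoods cover the Grassmannian. Fix one of them, with its $V$, and let $Y$ be the set of $x\in X$ whose tangent plane $T_xX$ belongs to it. The set $Y$ is definable and open in $X$, and finitely many such $Y$ cover $X$.

The projection $P_V:Y\to V$ is a local diffeomorphism, so its fibers are discrete, hence finite. Take a $C^2$ decomposition compatible with $Y$ in coordinates $V\times V^\perp$, with $V$ first. A $d$-dimensional cell contained in $Y$ has finite fibers over $V$, so no band is chosen after step $d$, and a band is chosen at each of the first $d$ steps. The cell is therefore the graph of a $C^2$ definable map $\varphi:D\to V^\perp$ over a bounded open cell $D\subset V$. Its tangent planes are those of $X$, so $\|d\varphi\|\le\eta$. Apply Lemma~\ref{lem:qc} to $D$ and restrict $\varphi$; the graph over the discarded part of $D$ has dimension less than $d$.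
\end{proof}

\section{The boundary zero set}\label{sec:E}

In this section and the next two, $f$ is holomorphic in a neighborhood of $\overline{\mathbb B}$ and zero-free in $\mathbb B$, the set $E=f^{-1}(0)\cap S$ is nonempty, and $d=\dim E$. Any curve $\gamma$ in $S$ satisfies $\operatorname{Re}\langle\gamma',\gamma\rangle=0$. The absence of zeros in $\mathbb B$ forces the imaginary part to vanish as well.

\begin{lemma}[complex tangency]\label{lem:tangent}
Let $\gamma$ be a $C^1$ curve in $E$. Then $\langle\gamma'(s),\gamma(s)\rangle=0$ for all $s$.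
\end{lemma}

\begin{proof}
Take $s=0$ and put $z=\gamma(0)$, $v=\gamma'(0)$. Every neighborhood of $z$ meets $\mathbb B$, so $f$ does not vanish identically near $z$, and $f(z+y)=P(y)+O(|y|^{j+1})$ with $P\not\equiv0$ a homogeneous polynomial of degree $j\ge1$. Since $\gamma(s)=z+sv+o(s)$, we have $0=s^{-j}f(\gamma(s))\to P(v)$ as $s\to0^+$, so $P(v)=0$.

We claim that $P$ has no zero in the half-space $\Pi=\{y:\operatorname{Re}\langle y,z\rangle<0\}$. The functions $f_s(y)=s^{-j}f(z+sy)$ converge to $P$ locally uniformly as $s\to0^+$. Since $|z+sy|^2=1+2s\operatorname{Re}\langle y,z\rangle+s^2|y|^2$, on each compact subset of $\Pi$ we have $z+sy\in\mathbb B$ for small $s$, and $f_s$ has no zero there. If $P(y_0)=0$ with $y_0\in\Pi$, restrict to a complex line through $y_0$ on which $P\not\equiv0$; by Hurwitz's theorem $f_s$ has zeros on this line near $y_0$ for small $s$, a contradiction.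

If $\langle v,z\rangle\ne0$, then $e^{i\theta}v\in\Pi$ for a suitable real $\theta$, while $P(e^{i\theta}v)=e^{ij\theta}P(v)=0$. This contradicts the claim.
\end{proof}

A set is \emph{$r$-separated} if its distinct points are at distance at least $r$. We identify $\mathbb C^n$ with $\mathbb R^{2n}$, whose Euclidean inner product is $\operatorname{Re}\langle\cdot,\cdot\rangle$.

\begin{proposition}\label{prop:pieces}
We have $d\le n-1$. For every $\kappa\in(0,1)$, $E$ is a finite union of compact sets $E_i=\overline{G_i}$, where the $G_i\subset E$ are graphs as in Lemma~\ref{lem:graphs}, of dimensions $k_i\le d$ with $\max_ik_i=d$, such that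
\begin{itemize}
\item[(a)] $|\operatorname{Im}\langle z,w\rangle|\le\kappa\operatorname{Re}(1-\langle z,w\rangle)$ for all $z,w\in E_i$;
\item[(b)] for $0<r\le R_0$, an $r$-separated subset of $E_i$ contained in a ball of radius $R_0$ has at most $(5R_0/r)^{k_i}$ elements.
\end{itemize}
\end{proposition}

\begin{proof}
Let $C_*=\max_{k\le2n}C_k$ and apply Lemma~\ref{lem:graphs} to $E$ with $\eta=\kappa/(4C_*^2)$. Since $E$ is closed, $E=\bigcup_i\overline{G_i}$. Let $G$ be one of the graphs, parametrized by $\psi(x)=x+\varphi(x)$, $x\in\Omega\subset V$, $\dim V=k$.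

\emph{Isotropy.} By Lemma~\ref{lem:tangent}, $\langle d\psi_xv,\psi(x)\rangle=0$ for $x\in\Omega$, $v\in V$. Write $\partial_v$ for the derivative in the direction $v$ and differentiate $\langle\partial_v\psi,\psi\rangle=0$ in the direction $v'$:
\[
\langle\partial_{v'}\partial_v\psi,\psi\rangle=-\langle\partial_v\psi,\partial_{v'}\psi\rangle .
\]
As $\psi$ is $C^2$, the left side is symmetric in $v,v'$. Hence $\langle\partial_v\psi,\partial_{v'}\psi\rangle=\langle\partial_{v'}\psi,\partial_v\psi\rangle=\overline{\langle\partial_v\psi,\partial_{v'}\psi\rangle}$, that is,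
\begin{equation}\label{eq:iso}
\operatorname{Im}\langle d\psi_xv,d\psi_xv'\rangle=0\qquad(x\in\Omega,\ v,v'\in V).
\end{equation}
Let $T=d\psi_x(V)$ and $z=\psi(x)$. Both $T$ and $iT$ lie in the complex hyperplane $\{y:\langle y,z\rangle=0\}$, of real dimension $2n-2$, and they are orthogonal because $\operatorname{Re}\langle y,iy'\rangle=\operatorname{Im}\langle y,y'\rangle=0$ for $y,y'\in T$. So $2k\le2n-2$, and $d=\max_ik_i\le n-1$.

(a) Let $w=\psi(x)$, $z=\psi(y)$, let $\xi:[0,1]\to\Omega$ be a piecewise $C^1$ path from $x$ to $y$ of length $L\le C_*|x-y|$, and let $\gamma=\psi\circ\xi$. Complex tangency expresses $1-\langle z,w\rangle$ through velocities alone: since $|w|=1$ and $\langle\gamma',\gamma\rangle=0$,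
\[
1-\langle z,w\rangle=-\int_0^1\langle\gamma'(s),\gamma(0)\rangle\,ds=\int_0^1\langle\gamma'(s),\gamma(s)-\gamma(0)\rangle\,ds=\int_0^1\!\!\int_0^s\langle\gamma'(s),\gamma'(s')\rangle\,ds'ds .
\]
The two velocities lie in tangent spaces at different points, and flatness lets us compare them. Put $v=\xi'(s)$, $v'=\xi'(s')$. By \eqref{eq:iso} at the point $\xi(s')$,
\[
\operatorname{Im}\langle\gamma'(s),\gamma'(s')\rangle=\operatorname{Im}\langle d\psi_{\xi(s)}v-d\psi_{\xi(s')}v,\ d\psi_{\xi(s')}v'\rangle .
\]
The first vector is $(d\varphi_{\xi(s)}-d\varphi_{\xi(s')})v$, of length at most $2\eta|v|$, and the second has length at most $2|v'|$. Since $\int_0^1\int_0^s|\xi'(s)||\xi'(s')|\,ds'ds=L^2/2$, we obtain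
\[
|\operatorname{Im}\langle z,w\rangle|\le4\eta\cdot\tfrac12C_*^2|x-y|^2=\tfrac\kappa2|x-y|^2\le\tfrac\kappa2|z-w|^2,
\]
because $x,y$ are the orthogonal projections of $w,z$ onto $V$. By \eqref{eq:re} this is (a) on $G$, and it passes to $\overline G$ by continuity.

(b) Integrating $d\varphi$ along $\xi$ gives $|\varphi(x)-\varphi(y)|\le\eta C_*|x-y|\le|x-y|$. So $|z-w|\le2|P_Vz-P_Vw|$ on $G$, and by continuity on $\overline G$. An $r$-separated subset of $\overline G$ in a ball of radius $R_0$ therefore projects injectively onto an $r/2$-separated subset of a ball of radius $R_0$ in $V$. The open balls of radius $r/4$ about its points are disjoint and lie in a ball of radius $5R_0/4$; comparing volumes in $V$ gives (b).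
\end{proof}

By (b) with $R_0=2$, for $0<r\le2$ there is an $r$-separated subset of $E_i$ with the largest possible number of elements. Every point of $E_i$ is within distance $r$ of it, since otherwise the point could be added. We call such a set an \emph{$r$-net} of $E_i$.

\section{Non-cyclicity above the threshold}\label{sec:non}

\begin{proposition}\label{prop:non}
If $\alpha>n-\frac d2$, then $f$ is not cyclic in $D_\alpha$.
\end{proposition}

\begin{proof}
Let $\mu$ be a finite positive measure on $E$, $\mu\ne0$. For $0<r<1$ the functional $\ell_r(g)=\int g(rz)\,d\mu(z)$ is bounded on $D_\alpha$, since $|g(rz)|\le\Phi(r^2)^{1/2}\|g\|_\alpha$. Let $g_r\in D_\alpha$ represent it. Then $g_r(\zeta)=\overline{(K_\zeta,g_r)_\alpha}=\overline{\ell_r(K_\zeta)}=\int K(\zeta,rw)\,d\mu(w)$, and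
\[
\|\ell_r\|^2=\ell_r(g_r)=\iint\Phi(r^2\langle z,w\rangle)\,d\mu(z)\,d\mu(w).
\]
Suppose that $\|\ell_r\|\le C$ for all $r$. For a polynomial $q$, the function $1-qf$ is continuous on $\overline{\mathbb B}$ and equals $1$ on $E$, so $\mu(E)=\lim_{r\to1}\ell_r(1-qf)$ and $\mu(E)\le C\|1-qf\|_\alpha$. Hence $1\notin[f]$. It remains to find $\mu$.

If $d=0$, then $\alpha>n$. Let $\mu$ be the unit mass at a point of $E$; then $\|\ell_r\|^2=\Phi(r^2)\le C$ by Lemma~\ref{lem:kernel}.

If $d\ge1$, we may assume $n-\frac d2<\alpha<n$ by Lemma~\ref{lem:cyc}(iii), and $\alpha>0$ because $d\le n-1$. Take a graph $G_i$ from Proposition~\ref{prop:pieces} with $k_i=d$, a closed ball $\Delta$ of positive radius in its parameter domain, and let $\mu$ be the image of Lebesgue measure on $\Delta$ under $\psi(x)=x+\varphi(x)$. For $z=\psi(x)$, $w=\psi(y)$, the inequalities \eqref{eq:shrink} and \eqref{eq:re} give $|1-r^2\langle z,w\rangle|\ge\frac12|1-\langle z,w\rangle|\ge\frac14|z-w|^2\ge\frac14|x-y|^2$. By Lemma~\ref{lem:kernel},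
\[
\|\ell_r\|^2\le C\iint_{\Delta\times\Delta}|x-y|^{-2(n-\alpha)}\,dx\,dy ,
\]
and the right side is finite, since $2(n-\alpha)<d$, and independent of $r$.
\end{proof}

\section{Cyclicity at the threshold}\label{sec:cyc}

\begin{proposition}\label{prop:cyc}
The function $f$ is cyclic in $D_\alpha$ for $\alpha=n-\frac d2$.
\end{proposition}

Fix $\alpha=n-\frac d2$, an integer $N\ge1$ with $\lambda=2N-\alpha-1\ge0$, and $M=d+1$. Choose $\kappa\in(0,1)$ small and $A\ge1$ large so that
\[
\tau:=\kappa+3A^{-1/2}\le\tfrac12,\qquad M\arcsin\tau\le\tfrac\pi3 .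
\]
Let $E_i$, $k_i$ be given by Proposition~\ref{prop:pieces} for this $\kappa$, put $a_i=M-\frac{k_i}2>0$, and for $z\in\mathbb B$ let
\[
\delta_i(z)=\min_{w\in E_i}|1-\langle z,w\rangle|,\qquad0<1-|z|\le\delta_i(z)\le2 .
\]
Constants do not depend on $z$, $t$, $\varepsilon$, except for those written $C_\varepsilon$.

\subsection*{One scale}
For $0<t\le1$ let $W_{i,t}$ be a $\sqrt t$-net of $E_i$, and put
\[
u_{i,t}(z)=\sum_{w\in W_{i,t}}\Bigl(\frac t{At+1-\langle z,w\rangle}\Bigr)^M .
\]
The denominators have real part at least $At$ on $\mathbb B$. Property (a) controls the argument of $1-\langle z,w\rangle$ only for $z\in E_i$. When $z$ moves off $E_i$ into the region $\delta_i\le t$, the error \eqref{eq:quasi} appears, and the shift $At$ with large $A$ is there to dominate it.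

\begin{lemma}\label{lem:scale}
Let $c_0=\frac12\bigl(\frac32(A+\frac12)\bigr)^{-M}$, $0<t\le1$, $z\in\mathbb B$ and $\delta=\delta_i(z)$.
\begin{itemize}
\item[(i)] If $\delta\le t$, then $\operatorname{Re}u_{i,t}(z)\ge c_0$.
\item[(ii)] For $0\le l\le N$, $\ |R^lu_{i,t}(z)|\le C\Bigl(\dfrac t{t+\delta}\Bigr)^{a_i}(t+\delta)^{-l}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $w_0\in E_i$ satisfy $|1-\langle z,w_0\rangle|=\delta$. For $w\in W_{i,t}$ put $h=\operatorname{Re}(1-\langle w_0,w\rangle)=\frac12|w-w_0|^2$ and $\rho=|1-\langle w_0,w\rangle|$.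

(i) By Proposition~\ref{prop:pieces}(a), $|\operatorname{Im}(1-\langle w_0,w\rangle)|\le\kappa h$ and $\rho\le2h$. Let $X=At+h$. By \eqref{eq:quasi}, $t\le X/A\le A^{-1/2}X$ and $2\sqrt{At\cdot h}\le X$,
\[
|\langle z,w\rangle-\langle w_0,w\rangle|\le t+2\sqrt{2th}\le A^{-1/2}X+\sqrt2A^{-1/2}X\le3A^{-1/2}X .
\]
Now $At+1-\langle z,w\rangle=X+i\operatorname{Im}(1-\langle w_0,w\rangle)+(\langle w_0,w\rangle-\langle z,w\rangle)=X(1+\xi)$ with $|\xi|\le\tau$. Its argument is at most $\arcsin\tau$ in modulus, so each term of $u_{i,t}(z)$ has argument at most $\pi/3$ in modulus, and real part at least half its modulus. For some $w\in W_{i,t}$ we have $|w-w_0|\le\sqrt t$; then $h\le t/2$, $|X(1+\xi)|\le\frac32(A+\frac12)t$, and this term alone has real part at least $c_0$.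

(ii) On functions of $\zeta=\langle z,w\rangle$ the operator $R$ acts as $\zeta\,d/d\zeta$, so $R^l(At+1-\zeta)^{-M}$ is a linear combination of the functions $\zeta^j(At+1-\zeta)^{-M-j}$, $j\le l$. Since $\operatorname{Re}(1-\zeta)\ge0$, the number $|At+1-\zeta|$ is at least $t$ and at least $|1-\zeta|$, hence at least $\frac12(t+|1-\zeta|)$; it is also at most $A+2$. Therefore
\[
|R^lu_{i,t}(z)|\le Ct^M\sum_{w\in W_{i,t}}\bigl(t+|1-\langle z,w\rangle|\bigr)^{-M-l}.
\]
To count terms we compare $|1-\langle z,w\rangle|$ with the distance from $w$ to $w_0$. By \eqref{eq:quasi} and $2\sqrt{\delta\rho}\le2\delta+\frac12\rho$, we have $\rho\le|1-\langle z,w\rangle|+3\delta+\frac12\rho$. Together with $\delta\le|1-\langle z,w\rangle|$ this gives $\frac12|w-w_0|^2\le\rho\le8|1-\langle z,w\rangle|$. Hence $|1-\langle z,w\rangle|\ge\frac12\delta+\frac1{32}|w-w_0|^2$ and, with $T=t+\delta$,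
\[
t+|1-\langle z,w\rangle|\ge\tfrac1{32}\bigl(T+|w-w_0|^2\bigr).
\]
By Proposition~\ref{prop:pieces}(b), at most $C(2^jT/t)^{k_i/2}$ points of $W_{i,t}$ satisfy $|w-w_0|^2\le2^jT$, $j\ge0$. Group the points into those with $|w-w_0|^2\le T$ and those with $2^{j-1}T<|w-w_0|^2\le2^jT$, $j\ge1$:
\[
\sum_{w}\bigl(T+|w-w_0|^2\bigr)^{-M-l}\le C\Bigl(\frac Tt\Bigr)^{k_i/2}T^{-M-l}\sum_{j\ge0}2^{j(k_i/2-M-l)} .
\]
The series converges because $M>k_i/2$, and $t^M(T/t)^{k_i/2}T^{-M-l}=(t/T)^{a_i}T^{-l}$.
\end{proof}

\subsection*{All scales}
For $0<\varepsilon\le1$ let $t_j=2^{-j}\varepsilon$ and $U_{i,\varepsilon}=\sum_{j\ge0}u_{i,t_j}$, the discrete analog of the integral $\int_0^\varepsilon\cdots\,dt/t$ of Section~\ref{sec:model}. By Lemma~\ref{lem:scale}(ii), $|u_{i,t_j}(z)|\le C(t_j/(1-|z|))^{a_i}$, so the series converges locally uniformly, $U_{i,\varepsilon}$ is holomorphic in $\mathbb B$, and $R^l$ may be applied term by term.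

\begin{lemma}\label{lem:scales}
Let $b=c_0/\log2$, $0<\varepsilon\le1$, $z\in\mathbb B$ and $\delta=\delta_i(z)$.
\begin{itemize}
\item[(i)] $|R^lU_{i,\varepsilon}(z)|\le C\delta^{-l}\min(1,\varepsilon/\delta)^{a_i}$ for $1\le l\le N$, and also for $l=0$ if $\delta>\varepsilon$.
\item[(ii)] For each $\beta>0$, $\ |e^{-\beta U_{i,\varepsilon}(z)}|\le C_\beta\min(1,\delta/\varepsilon)^{b\beta}$.
\end{itemize}
\end{lemma}

\begin{proof}
Call a scale $t_j$ \emph{small} if $t_j<\delta$ and \emph{large} if $t_j\ge\delta$. The largest small scale is at most $\min(\delta,\varepsilon)$, so by Lemma~\ref{lem:scale}(ii), for $0\le l\le N$,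
\begin{equation}\label{eq:small}
\sum_{t_j<\delta}|R^lu_{i,t_j}|\le C\delta^{-l}\sum_{t_j<\delta}(t_j/\delta)^{a_i}\le C\delta^{-l}\min(1,\varepsilon/\delta)^{a_i}.
\end{equation}
If $\delta>\varepsilon$, all scales are small; (i) follows, and (ii) follows from $|U_{i,\varepsilon}|\le C$. Let $\delta\le\varepsilon$. For $l\ge1$ the large scales contribute at most $C\sum_{t_j\ge\delta}t_j^{-l}\le2C\delta^{-l}$, which proves (i). There are at least $\log_2(\varepsilon/\delta)$ large scales, and each contributes at least $c_0$ to the real part by Lemma~\ref{lem:scale}(i). With \eqref{eq:small} for $l=0$ we get $\operatorname{Re}U_{i,\varepsilon}\ge b\log(\varepsilon/\delta)-C$, which proves (ii).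
\end{proof}

\subsection*{The test functions}
The exponent $\beta$ must beat the order of vanishing of $f$, which we bound by the \L ojasiewicz inequality. On $\overline{\mathbb B}$ the functions $|f|$ and $\operatorname{dist}(\cdot,E)$ are continuous and definable, and both vanish exactly on $E$ because $f$ is zero-free in $\mathbb B$. By (D4) there are $c,Q>0$ with $|f|\ge c\operatorname{dist}(\cdot,E)^Q$. Let $\delta_E=\min_i\delta_i$. For $w\in S$ we have $|1-\langle z,w\rangle|=|\langle w-z,w\rangle|\le|z-w|$, so $\delta_E\le\operatorname{dist}(\cdot,E)$ and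
\begin{equation}\label{eq:loj}
|f|\ge c\,\delta_E^{\,Q}\quad\text{on }\mathbb B .
\end{equation}
Fix $\beta$ with $b\beta\ge N+(N+1)Q$ and put
\[
U_\varepsilon=\sum_iU_{i,\varepsilon},\qquad F_\varepsilon=e^{-\beta U_\varepsilon}.
\]
By Lemma~\ref{lem:scales}(ii), every factor $e^{-\beta U_{i,\varepsilon}}$ of $F_\varepsilon$ is bounded, so
\begin{equation}\label{eq:F}
|F_\varepsilon|\le C\min(1,\delta_i/\varepsilon)^{b\beta}\quad\text{for each }i .
\end{equation}
This is why the pieces can be treated separately: near $E_i$ the $i$-th factor is small and the others do no harm. Since $R$ is a derivation and $RF_\varepsilon=-\beta F_\varepsilon RU_\varepsilon$, induction on $l$ shows that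
\begin{equation}\label{eq:faa}
R^lF_\varepsilon=F_\varepsilon\cdot\bigl(\text{a linear combination of products }R^{l_1}U_\varepsilon\cdots R^{l_s}U_\varepsilon,\ \ l_1,\dots,l_s\ge1,\ \ l_1+\dots+l_s=l\bigr),
\end{equation}
with coefficients that depend only on $l$ and $\beta$.

\begin{lemma}\label{lem:member}
$F_\varepsilon\in[f]$ for each $\varepsilon\in(0,1]$.
\end{lemma}

\begin{proof}
No uniformity in $\varepsilon$ is needed here. By \eqref{eq:F}, $|F_\varepsilon|\le C_\varepsilon\delta_E^{\,b\beta}$, and by Lemma~\ref{lem:scales}(i), $|R^lU_\varepsilon|\le C\delta_E^{-l}$ for $1\le l\le N$. So \eqref{eq:faa} gives $|R^lF_\varepsilon|\le C_\varepsilon\delta_E^{\,b\beta-l}$ for $0\le l\le N$. The function $R^l(1/f)$ is a linear combination of quotients with numerator a product of functions $R^jf$, which are bounded on $\mathbb B$, and denominator $f^{s+1}$, $s\le l$. As $f$ is bounded, $|R^l(1/f)|\le C|f|^{-N-1}\le C\delta_E^{-(N+1)Q}$ for $l\le N$, by \eqref{eq:loj}. The Leibniz rule and $\delta_E\le2$ give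
\[
|R^N(F_\varepsilon/f)|\le C_\varepsilon\,\delta_E^{\,b\beta-N-(N+1)Q}\le C_\varepsilon .
\]
The function $F_\varepsilon/f$ is holomorphic in $\mathbb B$, so it lies in $D_\alpha$ by Lemma~\ref{lem:norm}, and $F_\varepsilon=f\cdot(F_\varepsilon/f)\in[f]$ by Lemma~\ref{lem:cyc}(ii).
\end{proof}

The uniform bound on the norms needs the weighted volume of the neighborhoods of $E_i$. Complex tangency enters again: it makes a $\sqrt t$-net fine enough to cover $\{\delta_i<t\}$ by sets of the form in Lemma~\ref{lem:quasi}(ii).

\begin{lemma}\label{lem:volume}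
For $0<t\le4$, $\displaystyle\int_{\{\delta_i<t\}}(1-|z|^2)^\lambda\,dV\le C\,t^{\,2N+(d-k_i)/2}$.
\end{lemma}

\begin{proof}
Let $W$ be a $\sqrt t$-net of $E_i$; it has at most $Ct^{-k_i/2}$ elements by Proposition~\ref{prop:pieces}(b) with $R_0=2$. Let $\delta_i(z)<t$ be attained at $w_0$, and pick $w\in W$ with $|w-w_0|\le\sqrt t$. By Proposition~\ref{prop:pieces}(a) and \eqref{eq:re}, $|1-\langle w_0,w\rangle|\le(1+\kappa)\frac t2\le t$, and \eqref{eq:quasi} gives $|1-\langle z,w\rangle|\le t+t+2t=4t$. By Lemma~\ref{lem:quasi}(ii) the integral is at most $Ct^{\,n+1+\lambda-k_i/2}$, and $n+1+\lambda=2N+n-\alpha=2N+\frac d2$.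
\end{proof}

\begin{lemma}\label{lem:bounded}
$\sup_{0<\varepsilon\le1}\|F_\varepsilon\|_\alpha<\infty$.
\end{lemma}

\begin{proof}
The products in \eqref{eq:faa} mix derivatives that come from different pieces. To separate them, put $y_i=\delta_i^{-1}\min(1,\varepsilon/\delta_i)^{a_i/N}$ and $y=\max_iy_i$. For $1\le l\le N$ we have $a_i\ge la_i/N$, so Lemma~\ref{lem:scales}(i) gives $|R^lU_{i,\varepsilon}|\le Cy_i^l$ and $|R^lU_\varepsilon|\le Cy^l$. By \eqref{eq:faa}, $|R^NF_\varepsilon|\le C|F_\varepsilon|y^N\le C\sum_i|F_\varepsilon|y_i^N$, and by \eqref{eq:F},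
\[
|F_\varepsilon|\,y_i^N\le C\min(1,\delta_i/\varepsilon)^{b\beta}\,\delta_i^{-N}\min(1,\varepsilon/\delta_i)^{a_i}\le C\varepsilon^{-N}\min(1,\varepsilon/\delta_i)^{N+a_i}.
\]
For the last inequality: if $\delta_i\le\varepsilon$, then $(\delta_i/\varepsilon)^{b\beta}\delta_i^{-N}=\varepsilon^{-N}(\delta_i/\varepsilon)^{b\beta-N}\le\varepsilon^{-N}$ because $b\beta\ge N$; if $\delta_i>\varepsilon$, then $\delta_i^{-N}=\varepsilon^{-N}(\varepsilon/\delta_i)^N$.

It remains to bound $I_i=\int_{\mathbb B}\varepsilon^{-2N}\min(1,\varepsilon/\delta_i)^{2N+2a_i}(1-|z|^2)^\lambda\,dV$. Decompose $\mathbb B$ into $\{\delta_i<\varepsilon\}$, labeled $j=0$, and the shells $\{2^{j-1}\varepsilon\le\delta_i<2^j\varepsilon\}$, $j\ge1$. Since $\delta_i\le2$, a shell is empty unless $2^j\varepsilon\le4$. On the $j$-th set $\min(1,\varepsilon/\delta_i)\le2^{1-j}$, so Lemma~\ref{lem:volume} with $t=2^j\varepsilon$ gives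
\[
I_i\le C\sum_{j\ge0}\varepsilon^{-2N}2^{-j(2N+2a_i)}(2^j\varepsilon)^{2N+(d-k_i)/2}=C\,\varepsilon^{(d-k_i)/2}\sum_{j\ge0}2^{\,j\left(\frac{d-k_i}2-2a_i\right)} .
\]
Here $\frac{d-k_i}2-2a_i=\frac{d+k_i}2-2M\le d-2M<0$ and $\varepsilon^{(d-k_i)/2}\le1$. So $I_i\le C$. For the pieces with $k_i=d$ the power of $\varepsilon$ is exactly zero; this is where the value $\alpha=n-\frac d2$ is used. Finally $|F_\varepsilon(0)|\le C$ by \eqref{eq:F}, and Lemma~\ref{lem:norm} finishes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cyc}]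
Fix $z\in\mathbb B$. For $\varepsilon<\delta_E(z)$, Lemma~\ref{lem:scales}(i) with $l=0$ gives $|U_{i,\varepsilon}(z)|\le C(\varepsilon/\delta_i(z))^{a_i}$, which tends to $0$ with $\varepsilon$. So $F_\varepsilon(z)\to1$. Lemmas~\ref{lem:member}, \ref{lem:bounded} and~\ref{lem:cyc}(iv) show that $f$ is cyclic.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $f(w)=0$ for some $w\in\mathbb B$, then $[f]$ is orthogonal to $K_w$, while $(1,K_w)_\alpha=1$; so $f$ is not cyclic. If $f$ has no zero in $\overline{\mathbb B}$, then $1/f$ is holomorphic near $\overline{\mathbb B}$ and lies in $D_\alpha$ by Lemma~\ref{lem:cyc}(i); hence $1=f\cdot(1/f)\in[f]$ and $f$ is cyclic, by Lemma~\ref{lem:cyc}(ii),(iii). Let $f$ be zero-free in $\mathbb B$ with $E\ne\emptyset$ and $d=\dim E$. Then $0\le d\le n-1$ by Proposition~\ref{prop:pieces}; $f$ is not cyclic for $\alpha>n-\frac d2$ by Proposition~\ref{prop:non}; and $f$ is cyclic for $\alpha\le n-\frac d2$ by Proposition~\ref{prop:cyc} and Lemma~\ref{lem:cyc}(iii).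

By \eqref{eq:torus}, the polynomials $\pi_m$, $1\le m\le n$, realize the dimensions $0,\dots,n-1$. Since $\frac{n+1}2\le n-\frac d2\le n$, the two consequences follow. The polynomial $\pi_n$ is not cyclic for any $\alpha>\frac{n+1}2$, and $\pi_1$ is cyclic for $\alpha=n$, so both bounds are sharp.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
The set $E=p^{-1}(0)\cap S$ is semialgebraic and nonempty. By Lemma~\ref{lem:dim}, the hypothesis says that $\dim E=m-1$, whatever smoothness class is meant. Theorem~\ref{thm:main} gives $m-1\le n-1$ and the threshold $n-\frac{m-1}2=\frac{2n+1-m}2$.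
\end{proof}

\begin{remark}
The two hypotheses on $f$ play different roles. The absence of zeros in $\mathbb B$ gives complex tangency (Lemma~\ref{lem:tangent}), hence the bound $d\le n-1$ and Proposition~\ref{prop:pieces}(a); it also gives \eqref{eq:loj} and the holomorphy of $F_\varepsilon/f$. Proposition~\ref{prop:non} uses it only through $d\le n-1$. Holomorphy across $S$ makes $E$ and $|f|$ definable, which yields finitely many flat pieces and the \L ojasiewicz exponent $Q$; it also provides the Taylor expansion in Lemma~\ref{lem:tangent}, the continuity up to $S$ in Proposition~\ref{prop:non}, and the boundedness of the derivatives $R^jf$ in Lemmas~\ref{lem:cyc} and~\ref{lem:member}.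
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{DM} van den Dries and Miller, Duke Math. J. 84 (1996).

\bibitem{Kur} Kurdyka, LNM 1524 (1992).

\bibitem{Rev} \emph{Review of doctoral dissertation for the Jagiellonian University of Krak\'ow}, \texttt{http://apacz.matinf.uj.edu.pl/\allowbreak pliki/\allowbreak 587-recenzja\_\_\_prof\_\_thomas\_ransford}.

\end{thebibliography}
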